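\title{Edge-disjoint empty triangles in planar point sets}

\begin{abstract}
A triangle spanned by three points of a planar point set $P$ is empty if its
interior contains no point of $P$. We prove that for every set of $n\ge 3$
points in general position, every inclusion-maximal family of pairwise
edge-disjoint empty triangles has at least $\frac{1}{5000}\,n\log_2 n$
members. This confirms a conjectured lower bound of order $n\log n$, and Horton
sets show that the order cannot be improved. The proof bounds from below the
degrees in any set of edges that meets all empty triangles. It cuts the plane
around each point into sectors along these edges and shows, with a partition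
tree, that a typical point needs a new sector or a new edge within every
bounded number of levels of the tree.
\end{abstract}

\section{The problem and the results}

Let $P$ be a set of $n$ points in the plane in \emph{general position}, that
is, with no three points on a line. An \emph{edge} is a segment joining two
points of $P$. Three points $x,y,z\in P$ determine a triangle $\Delta(x,y,z)$
with edges $xy$, $yz$, $zx$, and the triangle is \emph{empty} if its interior
contains no point of $P$. A family of triangles is \emph{edge-disjoint} if no
two of its members share an edge. We write $\nu(P)$ for the largest size of an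
edge-disjoint family of empty triangles of $P$, and ask how small $\nu(P)$ can
be in terms of $n$.

Each triangle uses three of the $\binom n2$ edges, so $\nu(P)\le\frac13\binom n2$.
For points in convex position this order is attained. There every triangle is
empty, so the edges left unused by a maximal family form a triangle-free graph.
Such a graph has $m\le n^2/4$ edges: adjacent vertices have degree sum at most
$n$, whence $4m^2/n\le\sum_v\deg(v)^2\le nm$. The family therefore has at least
$\frac13\bigl(\binom n2-\frac{n^2}4\bigr)=\frac{n(n-2)}{12}$ members. For
arbitrary $P$ a lower bound linear in $n$ takes a few lines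
(Lemma~\ref{lem:isolated}). In the other direction the following is known: for
every $n=2^k$ there is a set $H_k$ of $n$ points in general position, the
\emph{Horton set}, with
\begin{equation}\label{eq:horton}
\nu(H_k)=O(n\log n).
\end{equation}
We use \eqref{eq:horton} only to discuss sharpness and do not need the
definition of $H_k$. The following conjecture is posed in \cite{EDT}.

\begin{quote}
\emph{There is an absolute constant $c>0$ such that every sufficiently large
set of $n$ points in general position has at least $c\,n\log n$ pairwise
edge-disjoint empty triangles.}
\end{quote}

The order $n\log n$ is what divide and conquer suggests. Cut $P$ by a line into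
two halves. An empty triangle of one half lies on one side of the line, so it
is empty in $P$. If every cut contributed $cn$ further triangles, the recursion
$f(n)=2f(n/2)+cn$ would give $f(n)$ of order $n\log n$. The obstacle is that a
triangle that crosses the cut has two vertices in the same half, and the edge
between them may already be used. No single cut forces new triangles, and the
proof has to compare many scales at once.

We prove the conjecture in a stronger form: no care is needed in choosing the
triangles.

\begin{theorem}\label{thm:main}
Let $P$ be a set of $n\ge3$ points in general position. Every
inclusion-maximal family of pairwise edge-disjoint empty triangles of $P$ has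
at least $\frac1{5000}\,n\log_2 n$ members. In particular, the conjecture holds
with $c=\frac1{5000}$ and logarithms to base $2$.
\end{theorem}

Maximality enters only through one property of the set of used edges. A set
$E$ of edges is \emph{blocking} if every empty triangle of $P$ has at least one
edge in $E$. We write $\deg_E(p)$ for the number of edges of $E$ at $p$ and
call their other endpoints the \emph{$E$-neighbors} of $p$.

\begin{theorem}\label{thm:blocking}
Let $P$ be a set of $n\ge3$ points in general position and let $E$ be a
blocking set of edges.
\begin{enumerate}
\item[(i)] For every nonempty $Q\subseteq P$,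
\[
\frac1{|Q|}\sum_{q\in Q}\deg_E(q)\ \ge\ \frac{\log_4|Q|-1}{130}-1 .
\]
\item[(ii)] $|E|\ge\frac1{1600}\,n\log_2 n$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:blocking}]
Let $\mathcal F$ be a maximal family and $E$ the set of edges of its triangles,
so that $|E|=3|\mathcal F|$. An empty triangle with no edge in $E$ could be
added to $\mathcal F$, so $E$ is blocking. By part (ii),
$|\mathcal F|\ge\frac1{4800}\,n\log_2n\ge\frac1{5000}\,n\log_2n$.
\end{proof}

Sections~\ref{sec:nearest} and~\ref{sec:classes} turn the blocking property
into a statement about partitions of $P$, one partition at each point.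
Section~\ref{sec:clusters} shows on clustered point sets why these partitions
need many parts. Sections~\ref{sec:tree}--\ref{sec:degrees} carry out the
argument in general, and Section~\ref{sec:consequences} treats sharpness and
two further consequences of Theorem~\ref{thm:blocking}.

In Sections~\ref{sec:nearest}--\ref{sec:degrees}, $P$ is a set of $n\ge3$
points in general position and $E$ is a fixed blocking set. The edges of $P$
have finitely many directions, so after a rotation, which does not change the
empty triangles, no two points of $P$ have the same $x$-coordinate.

\section{Nearest points and the linear bound}\label{sec:nearest}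

All empty triangles used in this paper come from one observation.

\begin{lemma}\label{lem:nearest}
Let $p,r\in P$ be distinct and let $T$ be a convex set that contains $p$, $r$
and at least one more point of $P$. Among the points of
$(P\cap T)\setminus\{p,r\}$ let $w$ be one closest to the line $pr$. Then
$\Delta(p,r,w)$ is an empty triangle.
\end{lemma}

\begin{proof}
By general position $w$ has positive distance $\delta$ from the line $pr$. An
interior point of the triangle has the form $ap+br+cw$ with $a,b,c>0$ and
$a+b+c=1$. It lies in $T$ by convexity, differs from $p$ and $r$, and has
distance $c\delta<\delta$ from the line. By the choice of $w$ it is not in $P$.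
\end{proof}

\begin{lemma}\label{lem:isolated}
At most one point of $P$ has $E$-degree $0$. Hence $|E|\ge\frac{n-1}2\ge\frac n3$.
\end{lemma}

\begin{proof}
Suppose that $p$ and $r$ both have degree $0$. Lemma~\ref{lem:nearest} with $T$
the whole plane gives an empty triangle $\Delta(p,r,w)$. Each of its edges has
$p$ or $r$ as an endpoint, so none lies in $E$, contrary to blocking. Thus the
degrees sum to at least $n-1$, and $\frac{n-1}2\ge\frac n3$ because $n\ge3$.
\end{proof}

By the reduction above, every maximal family has at least $\frac{n-1}6$
triangles. To go beyond a linear bound we must handle points of positive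
degree. Then the nearest point $w$ may be an $E$-neighbor of $p$ or of $r$,
and the argument yields nothing. The remedy is to choose a smaller $T$ that
contains no $E$-neighbor of either point. Such sets lie in the angular gaps
between consecutive edges of $E$, which we now name.

\section{Classes at a point}\label{sec:classes}

Fix $p\in P$. The \emph{rays at $p$} are the closed rays from $p$ through its
$E$-neighbors and the two vertical rays from $p$, up and down. By general
position and the distinctness of $x$-coordinates these are $\deg_E(p)+2$
different rays; a ray through an $E$-neighbor contains no point of $P$ other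
than $p$ and that neighbor, and a vertical ray contains none other than $p$.
The rays cut the plane into $\deg_E(p)+2$ open \emph{sectors}. Because of the
vertical rays each sector has angle at most $\pi$, so it is a convex open cone
with apex $p$: if $x,y$ lie in it, so does $p+a(x-p)+b(y-p)$ for all $a,b\ge0$
that are not both zero.

We partition $P\setminus\{p\}$ into \emph{classes at $p$}. Each $E$-neighbor of
$p$ forms a class by itself, and the points of $P$ in an open sector, if there
are any, form a class. There are at most
\begin{equation}\label{eq:classes}
\deg_E(p)+(\deg_E(p)+2)=2\deg_E(p)+2
\end{equation}
classes, so a lower bound on the number of classes is a lower bound on the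
degree. The \emph{bounding rays} of a class are the ray through the neighbor in
the first case and the two rays that bound the sector in the second; every
class has at most two. Think of the classes as what $p$ can tell apart. The
blocking property says that a point $v$ cannot be confused with $r$ by $p$ and
at the same time with $p$ by $r$.

\begin{lemma}\label{lem:notboth}
For distinct $p,r,v\in P$ it is impossible that $r,v$ lie in the same class at
$p$ and $p,v$ lie in the same class at $r$.
\end{lemma}

\begin{proof}
Suppose that both hold. Both classes have at least two points, so they come
from open sectors, $\sigma$ at $p$ and $\sigma'$ at $r$. Let $T$ be the closed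
triangle with vertices $p,r,v$ (Figure~\ref{fig:notboth}). Since $\sigma$ is a
convex cone that contains $r$ and $v$, we have $T\setminus\{p\}\subseteq\sigma$;
since $\sigma'$ is a convex cone that contains $p$ and $v$, we have
$T\setminus\{r\}\subseteq\sigma'$. Lemma~\ref{lem:nearest} gives an empty
triangle $\Delta(p,r,w)$ with $w\in T\setminus\{p,r\}$. An open sector at a
point contains no $E$-neighbor of that point. From $r,w\in\sigma$ we get
$pr,pw\notin E$, and from $w\in\sigma'$ we get $rw\notin E$. This contradicts
the blocking property.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!25] (0,0)--(4,0.6)--(2.1,1.2)--cycle;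
\draw (0,0)--(4,0.6)--(2.2,3)--cycle;
\draw (0,0)--(2.1,1.2)--(4,0.6);
\draw[dashed] (0,0)--+(-6:5) node[right] {$\sigma$};
\draw[dashed] (0,0)--+(70:3.3);
\draw[dotted,thick] (4,0.6)--+(110:2.8);
\draw[dotted,thick] (4,0.6)--+(200:4.5) node[left] {$\sigma'$};
\fill (0,0) circle (1.6pt) node[left] {$p$};
\fill (4,0.6) circle (1.6pt) node[right] {$r$};
\fill (2.2,3) circle (1.6pt) node[above] {$v$};
\fill (2.1,1.2) circle (1.6pt) node[above] {$w$};
\fill (2.3,2) circle (1.6pt);
\end{tikzpicture}
\caption{A sector $\sigma$ at $p$ (dashed rays) contains $r$ and $v$, and a
sector $\sigma'$ at $r$ (dotted rays) contains $p$ and $v$. The point $w$ of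
the triangle $prv$ closest to the line $pr$ spans an empty triangle (shaded)
none of whose edges is in $E$.}\label{fig:notboth}
\end{figure}

\begin{remark}
The vertical rays cannot be omitted. Let $P=\{p,r,v,w\}$ with $w$ inside the
triangle $prv$. The empty triangles are $prw$, $pvw$, $rvw$, so $E=\{pw,vw\}$
is blocking. Without vertical rays, $r$ and $v$ would lie in the single,
nonconvex sector at $p$, and $p$ and $v$ in the single sector at $r$.
\end{remark}

We use Lemma~\ref{lem:notboth} in the following geometric form. It converts a
confusion at $r$ into a ray at $p$ that passes between two given points.

\begin{lemma}\label{lem:cut}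
Let $p,r,v\in P$ be distinct, with $p$ and $v$ in the same class at $r$. Then a
bounding ray of the class of $r$ at $p$ meets the closed segment $rv$.
\end{lemma}

\begin{proof}
If $r$ is an $E$-neighbor of $p$, its class is $\{r\}$ and the bounding ray
contains $r$. Otherwise $r$ lies in an open sector $\sigma$ at $p$, and
$v\notin\sigma$ by Lemma~\ref{lem:notboth}. The segment $rv$ joins a point of
the open set $\sigma$ to a point outside it, so it meets the boundary of
$\sigma$, which is the union of the two bounding rays.
\end{proof}

From here on the blocking property and the emptiness of triangles are used
only through Lemmas~\ref{lem:isolated} and~\ref{lem:cut}.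

\section{The idea on clustered sets}\label{sec:clusters}

If $v$ is much closer to $r$ than $p$ is, few rays from $p$ pass between $r$
and $v$. Lemma~\ref{lem:cut} then says that $r$ usually distinguishes the
distant point $p$ from all points near $r$. This is easiest to see when ``near''
has a sharp meaning. Let $D$ be the maximum $E$-degree.

\medskip\noindent\emph{One level.} Suppose that $P$ is divided into $M$
clusters of $m$ points each, and that no line meets the convex hulls of three
clusters; this holds when $M$ points in general position are replaced by small
enough clusters. Call an ordered pair $(p,r)$ of points in different clusters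
\emph{bad} if the class of $p$ at $r$ contains a point $v$ of the cluster of
$r$. For a bad pair, Lemma~\ref{lem:cut} gives a ray at $p$ that meets the hull
of the cluster of $r$. A ray at $p$ starts in the hull of the cluster of $p$,
so it meets the hull of at most one other cluster. There are at most $D+2$ rays
at $p$, so $p$ is the first point of at most $(D+2)m$ bad pairs, and there are
at most $n(D+2)m$ bad pairs in all. A point $r$ for which every pair $(p,r)$ is
bad accounts for $(M-1)m$ of them, so there are at most $n(D+2)/(M-1)$ such
points. If $M-1\ge2(D+2)$, at least half of the points $r$ have a class that
misses their own cluster.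

\medskip\noindent\emph{Many levels.} Now let $n=M^K$, and let $P$ be divided
into $M$ clusters as above, each cluster again into $M$ subclusters of which no
three have hulls met by a line, and so on down to single points. Let $V_i(r)$
be the cluster of depth $i$ that contains $r$. The count above applies inside
each cluster of depth $j$, for $j=0,\dots,K-1$. If $M-1\ge2(D+2)$, then for
every $j$ at least half of the points $r$ have a class that meets $V_j(r)$ and
misses $V_{j+1}(r)$. The clusters $V_i(r)$ are nested, so a class has this
property for only one $j$. The average number of classes at a point is thus at
least $K/2$, and $2D+2\ge K/2$ by \eqref{eq:classes}. Whether or not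
$M-1\ge 2(D+2)$,
\[
D\ \ge\ \min\Bigl\{\frac{M-5}2,\ \frac K4-1\Bigr\}.
\]

Two things separate this from Theorem~\ref{thm:blocking}. First, an arbitrary
point set has no such clusters. Section~\ref{sec:tree} replaces them by the
cells of a tree in which a line meets a proportion of the cells that decays
geometrically with depth. Second, the bound is too weak even here: with
$\mu=\min\{M,K\}$ we have $\mu^\mu\le n$, so $\mu=O(\log n/\log\log n)$. The
loss comes from charging all $D+2$ rays at $p$ at every level, although
Lemma~\ref{lem:cut} involves only the rays that bound the class of $r$.
Section~\ref{sec:levels} charges at each level only the classes that belong to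
nearby levels.

\section{A partition tree}\label{sec:tree}

The tree is Willard's partition tree. It rests on the discrete ham-sandwich
theorem in the plane \cite[Section~3.1]{Mat}: for finite point sets $A$ and $B$
there is a line $h$ such that each of the two open half-planes bounded by $h$
contains at most $|A|/2$ points of $A$ and at most $|B|/2$ points of $B$.

\begin{lemma}\label{lem:quadrants}
Let $S$ be a set of $4m$ points, $m\ge1$, in general position and with distinct
$x$-coordinates. There are two crossing lines that avoid $S$ such that each of
the four open quadrants contains exactly $m$ points of $S$. Any line meets at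
most three of the four open quadrants.
\end{lemma}

\begin{proof}
Since the $x$-coordinates are distinct, there is a vertical line $\ell$ that
avoids $S$ and has $2m$ points on each side; call these sets $A$ and $B$. Let
$h$ be a ham-sandwich line for $A$ and $B$, and let $a_+,a_-\le m$ be the
numbers of points of $A$ on its two open sides. Then $h$ contains
$(m-a_+)+(m-a_-)$ points of $A$. Assign $m-a_+$ of them to the side $+$ and the
other $m-a_-$ to the side $-$, and treat $B$ in the same way.

By general position $h$ contains at most two points of $S$, and we move $h$
slightly to realize the assignment. If all points on $h$ are assigned to the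
same side, translate $h$ toward the other side. If $h$ contains two points
assigned to opposite sides, rotate $h$ about their midpoint; the two senses of
rotation give the two possible assignments. The remaining points have positive
distance from $h$ and keep their sides when the motion is small. The new line
$h'$ avoids $S$ and has $m$ points of $A$ and $m$ points of $B$ on each side.
All four combinations of a side of $\ell$ and a side of $h'$ occur, while two
parallel lines allow at most three, so $h'$ crosses $\ell$.

For the last claim let $f,g$ be affine functions that vanish exactly on $\ell$
and on $h'$. The quadrants are the four strict sign patterns of $(f,g)$. Along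
a line $L$, each of $f,g$ vanishes identically or has at most one zero. In the
first case $L$ meets no open quadrant. In the second the zeros cut $L$ into at
most three intervals, on each of which the pattern is constant.
\end{proof}

Let $P'\subseteq P$ have $4^K$ points, $K\ge1$. Apply
Lemma~\ref{lem:quadrants} to $P'$, then to each of the four parts, and so on.
For $0\le i\le K$ this gives $4^i$ \emph{cells of depth $i$}, each a set of
$4^{K-i}$ points, and each cell of depth $i<K$ is split into four
\emph{children}. For $p\in P'$ let $V_i(p)$ be the cell of depth $i$ that
contains $p$, so that
$P'=V_0(p)\supset V_1(p)\supset\dots\supset V_K(p)=\{p\}$.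

\begin{lemma}\label{lem:crossing}
Let $0\le j\le j+u\le K$. A line meets the convex hulls of at most $3^u$ of the
$4^u$ cells of depth $j+u$ contained in a given cell of depth $j$.
\end{lemma}

\begin{proof}
We use induction on $u$; the case $u=0$ is trivial. If the line meets the hull
of a cell of depth $j+u$, it meets the hull of the parent of that cell, and by
induction there are at most $3^{u-1}$ such parents. The hull of a child lies in
the corresponding open quadrant of its parent, because the quadrant is convex.
By Lemma~\ref{lem:quadrants} the line meets the hulls of at most three children
of each parent.
\end{proof}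

The tree supplies the notion of nearness. For distinct $p,r\in P'$ the
\emph{level} of the pair is
\[
\lambda(p,r)=\max\{i:\ V_i(p)=V_i(r)\}\in\{0,\dots,K-1\}.
\]
It is symmetric in $p$ and $r$, and a large level means that the points are
separated late. We have $\lambda(p,r)\ge i$ if and only if $r\in V_i(p)$, and
for each $p$ and $j$ the points $r$ with $\lambda(p,r)=j$ form the set
$V_j(p)\setminus V_{j+1}(p)$, which has $3\cdot4^{K-j-1}$ elements.

\section{Counting classes level by level}\label{sec:levels}

Keep $P'$ and its tree. For $p\in P'$ intersect the classes at $p$ with $P'$
and discard the empty intersections; in this section ``class'' means such an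
intersection, with the bounding rays of the original class.
Lemma~\ref{lem:cut} remains true for $p,r,v\in P'$. Let $d_p$ be the number of
classes at $p$ and let $\bar d$ be the average of $d_p$ over $p\in P'$.

\begin{proposition}\label{prop:classes}
$\bar d\ge K/65$.
\end{proposition}

We put $\gamma=\bar d/K$, the average number of classes per level, and prove
$\gamma\ge1/65$.

\subsection*{Reach and windows}
In Section~\ref{sec:clusters} each class at $r$ was tied to the deepest cluster
around $r$ that it meets. Accordingly, the \emph{reach} of a class $C$ at $p$ is
\[
\rho(C)=\max_{v\in C}\lambda(p,v)\in\{0,\dots,K-1\},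
\]
and $\rho_p(r)$ denotes the reach of the class of $r$ at $p$. Since $r$ belongs
to that class, $\rho_p(r)\ge\lambda(p,r)$. For $0\le j\le K-1$ and integers
$t\ge1$ the \emph{window}
\[
W_t(p,j)=\{C \text{ a class at } p:\ j\le\rho(C)<j+t\}
\]
collects the classes whose reach is within $t$ levels below $j$. If $\gamma$ is
small, most short windows are empty. We shall see that Lemma~\ref{lem:cut}
forbids this.

\subsection*{A random pair}
Choose $p\in P'$ uniformly, choose $j\in\{0,\dots,K-1\}$ uniformly and
independently, and then choose $r$ uniformly in $V_j(p)\setminus V_{j+1}(p)$,
so that $\lambda(p,r)=j$. An ordered pair $(a,b)$ of distinct points of $P'$ is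
chosen as $(p,r)$ with probability
\[
\frac1{4^K}\cdot\frac1K\cdot\frac1{3\cdot4^{K-\lambda(a,b)-1}},
\]
which is symmetric in $a$ and $b$; here we use that all cells of one depth have
the same size. So $(p,r)$ and $(r,p)$ have the same distribution. Put
\[
X=\rho_p(r)-j\ge0,\qquad Y=\rho_r(p)-j\ge0 .
\]
Thus $X$ measures how many levels beyond $j$ the class of $r$ reaches toward
$p$, and $Y$ is the same quantity with the roles exchanged. By symmetry $X$ and
$Y$ have a common tail
\[
\varphi(t)=\Pr(X\ge t)=\Pr(Y\ge t),
\]
which is nonincreasing in $t$, and $\varphi(K)=0$ because reaches are at most
$K-1$. The plan is to show that $X$ is usually bounded by a constant, and that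
this requires many classes. The second point is the easier one.

\begin{lemma}\label{lem:window}
For all integers $t\ge1$ we have $\mathbb E\,|W_t(p,j)|\le\gamma t$ and
$1-\varphi(t)\le\gamma t$.
\end{lemma}

\begin{proof}
Fix $p$. A class $C$ at $p$ lies in $W_t(p,j)$ only for $\rho(C)-t<j\le\rho(C)$,
that is, for at most $t$ values of $j$. The average of $|W_t(p,j)|$ over $j$ is
therefore at most $t\,d_p/K$, and averaging over $p$ gives the first bound. If
$X<t$, the class of $r$ at $p$ has reach in $[j,j+t)$, so $W_t(p,j)$ is
nonempty. Hence
$1-\varphi(t)\le\Pr(|W_t(p,j)|\ge1)\le\mathbb E\,|W_t(p,j)|\le\gamma t$.
\end{proof}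

\subsection*{The recursion}
It remains to bound $\varphi$ from above. The event $Y\ge u$ is the analogue of
a bad pair: it forces a ray at $p$ through a small cell around $r$. To avoid
charging all rays at $p$, we set aside the event $X\ge t$. On its complement
the class of $r$ at $p$ lies in the window $W_t(p,j)$, which has only $\gamma t$
classes on average. The event set aside has probability $\varphi(t)$, and the
symmetry of the pair is what makes the same function appear on both sides.

\begin{lemma}\label{lem:recursion}
For all integers $t,u\ge1$,
\[
\varphi(u)\le\varphi(t)+\tfrac83\,\gamma\,t\left(\tfrac34\right)^{u}.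
\]
\end{lemma}

\begin{proof}
We have $\varphi(u)=\Pr(Y\ge u)\le\Pr(X\ge t)+\Pr(X<t,\,Y\ge u)$, so it suffices
to bound the last probability by $\frac83\gamma t(\frac34)^u$.

Suppose that $X<t$ and $Y\ge u$. Then $j+u\le\rho_r(p)\le K-1$, and the class of
$p$ at $r$ contains a point $v$ with $\lambda(r,v)\ge j+u$, that is,
$v\in V_{j+u}(r)$. We have $v\ne r$ since classes at $r$ do not contain $r$, and
$v\ne p$ since $\lambda(r,p)=j<j+u$. By Lemma~\ref{lem:cut}, a bounding ray of
the class $C$ of $r$ at $p$ meets the segment $rv$, which lies in
$\operatorname{conv}V_{j+u}(r)$. Since $X<t$, we have $C\in W_t(p,j)$. So one of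
the at most $2|W_t(p,j)|$ bounding rays of classes in $W_t(p,j)$ meets
$\operatorname{conv}V_{j+u}(r)$.

Condition on $p$ and $j$. If $j+u>K-1$, the event is impossible. Otherwise the
window and its rays are determined by $p$ and $j$, and only $r$ is random. Fix
one of the rays. The cell $V_{j+u}(r)$ is contained in $V_j(r)=V_j(p)$. By
Lemma~\ref{lem:crossing}, applied to the line that contains the ray, the ray
meets the hulls of at most $3^u$ cells of depth $j+u$ in $V_j(p)$, and each has
$4^{K-j-u}$ points. The conditional probability that the ray meets
$\operatorname{conv}V_{j+u}(r)$ is therefore at most
\[
\frac{3^u\,4^{K-j-u}}{3\cdot4^{K-j-1}}=\frac43\left(\frac34\right)^{u}.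
\]
The union bound over the rays gives
$\Pr(X<t,\,Y\ge u\mid p,j)\le\frac83\,|W_t(p,j)|\,(\frac34)^u$. Taking
expectations and using Lemma~\ref{lem:window} completes the proof.
\end{proof}

\subsection*{Iteration}
A single use of the recursion, with $t=K$, puts no restriction on $X$ and
reproduces the loss of Section~\ref{sec:clusters}. For $K\ge2$ and
$u=\lceil\log_{4/3}K\rceil$ it gives $\varphi(u)\le\frac83\gamma$, and then
Lemma~\ref{lem:window} gives $1\le\gamma(u+\frac83)$, so that $\bar d$ is at
least of order $K/\log K$. But the bound on $\varphi(u)$ can be fed back into
the recursion with $u$ in the role of $t$. Each round replaces $t$ by a multiple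
of $\log t$. With $u\approx2\log_{4/3}t$ the round costs at most
$\frac83\gamma/t$, and these costs have a bounded sum.

\begin{lemma}\label{lem:iteration}
$\varphi(64)\le\gamma/12$.
\end{lemma}

\begin{proof}
If $K\le64$, then $\varphi(64)\le\varphi(K)=0$. Let $K>64$. Put $t_0=K$ and, as
long as $t_i>64$, put $t_{i+1}=\lceil2\log_{4/3}t_i\rceil\ge1$. Then
$(3/4)^{t_{i+1}}\le t_i^{-2}$, and Lemma~\ref{lem:recursion} gives
\begin{equation}\label{eq:step}
\varphi(t_{i+1})\le\varphi(t_i)+\frac{8\gamma}{3t_i}.
\end{equation}

We claim that $2\log_{4/3}t+1\le t/2$ for real $t\ge64$. Since
$(4/3)^5=1024/243>4$, we have $(4/3)^{30}>4^6=64^2$, so at $t=64$ the left side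
is less than $31$ and the right side is $32$. Since $\ln(4/3)>1/4$, the
derivative of the left side is $2/(t\ln(4/3))<8/t\le1/8$, which is less than
the derivative $1/2$ of the right side. This proves the claim.

Hence $t_{i+1}\le t_i/2$ whenever $t_i>64$, and the sequence stops at some
$t_m\le64$. From $t_{m-1}>64$ and $t_i\ge2t_{i+1}$ we get
$t_{m-1-k}>64\cdot2^k$, so
\[
\sum_{i<m}\frac1{t_i}\le\frac1{64}\left(1+\frac12+\frac14+\cdots\right)=\frac1{32}.
\]
Summing \eqref{eq:step} over $i<m$ and using $\varphi(t_0)=0$, we obtain
$\varphi(64)\le\varphi(t_m)\le\frac83\gamma\cdot\frac1{32}=\frac\gamma{12}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:classes}]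
Lemma~\ref{lem:window} with $t=64$ and Lemma~\ref{lem:iteration} give
$64\gamma\ge1-\varphi(64)\ge1-\gamma/12$. Hence
$\gamma\ge(64+\frac1{12})^{-1}\ge\frac1{65}$.
\end{proof}

\section{From classes to degrees}\label{sec:degrees}

The tree was built on an arbitrary subset $P'$, while classes and empty
triangles refer to all of $P$. This freedom handles sizes that are not powers
of $4$ and gives the bound for every subset $Q$.

\begin{proof}[Proof of Theorem~\ref{thm:blocking}]
(i) If $|Q|<4$, the right side is negative and there is nothing to prove.
Otherwise let $4^K$ be the largest power of $4$ with $4^K\le|Q|$, so that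
$K\ge1$ and $K>\log_4|Q|-1$. Let $P'$ consist of $4^K$ points of $Q$ of smallest
$E$-degree. The average degree on $P'$ is at most the average degree $a$ on
$Q$. By Proposition~\ref{prop:classes} and \eqref{eq:classes},
$K/65\le\bar d\le2a+2$, so $a\ge\frac K{130}-1\ge\frac{\log_4|Q|-1}{130}-1$.

(ii) Part (i) with $Q=P$ and $\log_4n=\frac12\log_2n$ gives
\[
|E|\ge\frac n2\left(\frac{\log_4n-1}{130}-1\right)
=\frac{n\log_2n}{520}-n\left(\frac1{260}+\frac12\right)
\ge\frac{n\log_2n}{520}-0.504\,n .
\]
If $\log_2n\ge525$, then $0.504\,n\le0.00096\,n\log_2n$, and since
$\frac1{520}>0.00192$ we get $|E|\ge0.00096\,n\log_2n\ge\frac1{1600}n\log_2n$.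
For smaller $n$ the subtracted term is too large, and the linear bound takes
over: if $\log_2n<525$, Lemma~\ref{lem:isolated} gives
$|E|\ge\frac n3\ge\frac{n\log_2n}{1575}\ge\frac{n\log_2n}{1600}$.
\end{proof}

With the reduction in the first section, this proves Theorem~\ref{thm:main}.

\section{Sharpness and further consequences}\label{sec:consequences}

Let $\tau(P)$ be the minimum size of a blocking set. Then
\begin{equation}\label{eq:nutau}
\nu(P)\le\tau(P)\le3\nu(P).
\end{equation}
Indeed, a blocking set contains an edge of each triangle of an edge-disjoint
family, and these edges are distinct; and the $3\nu(P)$ edges of a largest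
family form a blocking set, because a largest family is maximal.

\subsection*{The order of magnitude}
By \eqref{eq:horton}, the order $n\log n$ in Theorem~\ref{thm:main} cannot be
improved for $n=2^k$, and on $H_k$ every maximal family has $\Theta(n\log n)$
members. For every $P$, a family with $\Omega(n\log n)$ members is obtained
greedily, by adding empty triangles with unused edges in any order until none
is left.

\subsection*{A Tur\'an-type form}
A \emph{geometric graph} on $P$ is a set of edges of $P$.

\begin{corollary}
Let $P$ be a set of $n\ge3$ points in general position. Every geometric graph
on $P$ with more than $\binom n2-\frac1{1600}\,n\log_2n$ edges contains all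
three edges of some empty triangle of $P$. For $n=2^k$ there are geometric
graphs on $H_k$ with $\binom n2-O(n\log n)$ edges that contain no empty
triangle.
\end{corollary}

\begin{proof}
A graph contains no empty triangle if and only if its complement is blocking.
A counterexample to the first claim would give a blocking set with fewer than
$\frac1{1600}n\log_2n$ edges, contrary to Theorem~\ref{thm:blocking}(ii). For
the second claim take the complement of a smallest blocking set, which has
$\tau(H_k)\le3\nu(H_k)=O(n\log n)$ edges by \eqref{eq:nutau} and
\eqref{eq:horton}.
\end{proof}

\subsection*{The triangles are spread over the points}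
Part (i) of Theorem~\ref{thm:blocking} shows that the triangles of a maximal
family cannot be concentrated on a few points.

\begin{corollary}
Let $P$ be a set of $n\ge3$ points in general position, let $\mathcal F$ be a
maximal edge-disjoint family of empty triangles, and let $s\ge0$. The number of
points of $P$ that are vertices of at most $s$ triangles of $\mathcal F$ is at
most $4^{260s+131}$, independently of $n$.
\end{corollary}

\begin{proof}
Let $Q$ be the set of these points, which we may assume nonempty, and let $E$
be the set of edges of $\mathcal F$, a blocking set. A vertex of exactly $i$
triangles of $\mathcal F$ has $E$-degree $2i$, because the triangles are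
edge-disjoint. So the average degree on $Q$ is at most $2s$, and
Theorem~\ref{thm:blocking}(i) gives $\log_4|Q|\le130(2s+1)+1=260s+131$.
\end{proof}

The exponential dependence on $s$ has the right form. Let $C$ be a constant
with $\nu(H_k)\le Cn\log_2n$. In any edge-disjoint family of empty triangles of
$H_k$, a point is on average a vertex of at most $3C\log_2n$ triangles. By
Markov's inequality at most half of the points are vertices of more than
$s=6C\log_2n$ triangles, so at least $n/2=2^{s/(6C)-1}$ points are vertices of
at most $s$ triangles.

\begin{thebibliography}{9}

\bibitem{Mat}
Matou\v{s}ek, \emph{Using the Borsuk--Ulam Theorem}.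

\bibitem{EDT}
\emph{On Edge-Disjoint Empty Triangles of Point Sets},
\texttt{http://www.cglab.ca/\allowbreak\~{}lfbarba/\allowbreak publications/\allowbreak EdgeDisjTriangOct2011.pdf}.

\end{thebibliography}
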